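
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The sharp weak Harnack inequality for quasisuperharmonic functions}


\begin{abstract}
On a complete doubling metric space supporting a weak $(\kappa p,p)$-Poincar\'e inequality we prove that nonnegative $Q$-quasisuperharmonic functions satisfy the weak Harnack inequality for all exponents $0<s<\kappa\delta(Q,p)$, where $\delta(Q,p)$ is the exponent suggested by power functions in $\mathbf R^n$. This proves Conjecture~4.3 of \cite{BMO}. The key is a Caccioppoli inequality in the sharp range, obtained by testing at every level $t$ with a comparison function adapted to the extremal power, integrating over all levels, and only then filling the hole. At the endpoint $s=\kappa\delta(Q,p)$ we prove a weak-type estimate for the function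 and a matching one for its gradient; both are optimal.
\end{abstract}

\section{Introduction}

\subsection{Setting}

Throughout, $1<p<\infty$, $X=(X,d,\mu)$ is a complete metric space with a doubling measure $\mu$, and $\Omega\subset X$ is a nonempty open set. For a ball $B=B(x,r)=\{y:d(x,y)<r\}$ we write $tB=B(x,tr)$; balls come with a fixed center and radius, and $\overline B(x,r)=\{y:d(x,y)\le r\}$. Since $X$ is complete and doubling, it is proper: closed balls are compact. For $f\ge0$, $q>0$ and $0<\mu(E)<\infty$ we write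
\[
M_q(f,E)=\Big(\frac1{\mu(E)}\int_E f^q\,d\mu\Big)^{1/q};
\]
by Jensen's inequality this is nondecreasing in $q$.

A Borel function $g\ge0$ is an \emph{upper gradient} of $u$ if $|u(y)-u(z)|\le\int_\gamma g\,ds$ for every rectifiable curve $\gamma$ joining any $y$ and $z$ (the left-hand side being read as $\infty$ if $u(y)$ or $u(z)$ is infinite); it is a \emph{$p$-weak} upper gradient if this holds for $p$-almost every curve, that is, outside a family of curves $\gamma$ with $\int_\gamma h\,ds=\infty$ for some fixed Borel function $0\le h\in L^p(X)$. A function with a $p$-weak upper gradient in $L^p_{\rm loc}$ has an a.e.\ unique minimal one, denoted $g_u$. The space $N^{1,p}(X)$ consists of the (everywhere defined) functions $u\in L^p(X)$ with a $p$-weak upper gradient in $L^p(X)$, and $N^{1,p}(V)$ is defined in the same way for open $V\subset X$. Further, $N^{1,p}_0(E)$ consists of the functions in $N^{1,p}(X)$ that vanish on $X\setminus E$, and $u\in N^{1,p}_{\rm loc}(\Omega)$ means that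 $u\in N^{1,p}(V)$ for every open $V$ with compact closure in $\Omega$. In $\mathbf R^n$ one may think of Sobolev functions and of $g_u=|\nabla u|$.

For $q\ge1$, $X$ supports a weak $(q,p)$-Poincar\'e inequality with dilation constant $\lambda\ge1$ if
\begin{equation}\label{poincare}
M_q(|u-u_B|,B)\le C_P\operatorname{diam}(B)\,M_p(g,\lambda B)
\end{equation}
for all balls $B$, all integrable $u$ on $X$ and all ($p$-weak) upper gradients $g$ of $u$; here $u_B$ is the mean value of $u$ over $B$. We assume that $\kappa>1$ is such that $X$ supports a weak $(\kappa p,p)$-Poincar\'e inequality, and $\lambda$ is its dilation constant. Then $X$ supports a weak $(1,p)$-Poincar\'e inequality, and hence it is $L$-quasiconvex for some $L\ge1$: any $x,y\in X$ can be joined by a curve of length at most $L\,d(x,y)$.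

Let $Q\ge1$. A function $u\in N^{1,p}_{\rm loc}(\Omega)$ is a \emph{$Q$-quasisuperminimizer} in $\Omega$ if
\begin{equation}\label{qsm}
\int_{\varphi\ne0}g_u^p\,d\mu\le Q\int_{\varphi\ne0}g_{u+\varphi}^p\,d\mu
\qquad\text{for all }0\le\varphi\in N^{1,p}_0(\Omega).
\end{equation}
Thus raising $u$ cannot lower its $p$-energy by more than the factor $Q$. A function $u:\Omega\to(-\infty,\infty]$ is \emph{$Q$-quasisuperharmonic} in $\Omega$ if $u(x)=\operatorname{ess\,liminf}_{y\to x}u(y)$ for all $x\in\Omega$, $u$ is not identically $\infty$ in any component of $\Omega$, and $\min\{u,k\}$ is a $Q$-quasisuperminimizer in $\Omega$ for every $k\in\mathbf R$. For $Q=1$ these are exactly the $p$-superharmonic functions. For such $u$ we put $g_u=g_{\min\{u,k\}}$ on $\{u<k\}$, which is consistent in $k$, and $g_u=\infty$ on $\{u=\infty\}$.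

\subsection{The question}

The weak Harnack inequality
\begin{equation}\label{wh}
M_s(u,2B)\le C_s\operatorname*{ess\,inf}_Bu
\end{equation}
says that a nonnegative function that is small somewhere in $B$, in the sense of essential infimum, is small on average in $2B$. Here $C_s$ must not depend on $u$ or $B$. The exponent $s$ measures how strong the singularities of $u$ can be. For $p$-superharmonic functions in $\mathbf R^n$, $n>p$, where $\kappa=n/(n-p)$, the model singularity is the fundamental solution $|x|^{(p-n)/(p-1)}$, which lies locally in $L^s$ exactly when $s<\kappa(p-1)$.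

For $Q>1$ worse powers are allowed. Let $\delta=\delta(Q,p)\in(0,p-1]$ be the unique solution of
\begin{equation}\label{delta}
\delta^{p-1}(p-\delta)=\frac{(p-1)^{p-1}}Q .
\end{equation}
(The left-hand side has derivative $p\,\delta^{p-2}(p-1-\delta)$, so it increases from $0$ to $(p-1)^{p-1}$ on $(0,p-1]$. In particular $\delta(1,p)=p-1$, and $\delta<p-1$ if $Q>1$.) The following is known.
\begin{itemize}
\item[(K1)] Let $Q=1$ and $0<s<\kappa(p-1)$. There is $C_s$ such that \eqref{wh} holds for every $p$-superharmonic $u\ge0$ in $\Omega$ and every ball $B$ with $6LB\subset\Omega$; also for every ball $B$ with $60\lambda B\subset\Omega$ (in another version, $150\lambda B\subset\Omega$).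
\item[(K2)] For fixed $X$, $Q$ and $p$ there are some exponent $q_0>0$ and a constant such that \eqref{wh} holds with $s=q_0$ for all $Q$-quasisuperharmonic $u\ge0$ in $\Omega$ and all balls $B$ with $6LB\subset\Omega$.
\item[(K3)] In unweighted $\mathbf R^n$, $n>p$, one has $\kappa=n/(n-p)$, and the function $|x|^{(p-n)/\delta(Q,p)}$ is $Q$-quasisuperharmonic in the unit ball. Consequently \eqref{wh} fails for $Q$-quasisuperharmonic functions whenever $s\ge\kappa\delta(Q,p)$.
\end{itemize}
By (K3) the best one can hope for is the range $s<\kappa\delta(Q,p)$, which for $Q=1$ is the range in (K1). Conjecture~4.3 of \cite{BMO} asserts that this is the truth: if $X$ supports a weak $(\kappa p,p)$-Poincar\'e inequality, $Q>1$ and $0<s<\kappa\delta(Q,p)$, then there is a constant $C_s$, independent of $u$ and $B$, such that \eqref{wh} holds for every $Q$-quasisuperharmonic $u\ge0$ in $\Omega$ and every ball $B$ such that $6LB\subset\Omega$ or $c\lambda B\subset\Omega$. Here $c$ is a sufficiently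 large numerical constant, fixed before $u$ and $B$; the constant $C_s$ may depend on $s$, $Q$, $p$, $X$ and $\Omega$.

\subsection{Results}

We write $\delta=\delta(Q,p)$. The letter $C$ denotes positive constants that do not depend on $u$, on the ball, or on auxiliary truncation levels; it may change from line to line.

\begin{theorem}\label{main}
Let $Q>1$, $0<s<\kappa\delta$ and $\sigma>\min\{L+1,2\lambda\}$. There is a constant $C_s$ such that
\[
M_s(u,2B)\le C_s\operatorname*{ess\,inf}_Bu
\]
for every $Q$-quasisuperharmonic $u\ge0$ in $\Omega$ and every ball $B$ with $\sigma B\subset\Omega$.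
\end{theorem}

\begin{corollary}
Conjecture~4.3 of \cite{BMO} is true, for every numerical constant $c>2$.
\end{corollary}

\begin{proof}
Since $6L>L+1$ and $c\lambda>2\lambda$, Theorem~\ref{main} applies with $\sigma=6L$ and with $\sigma=c\lambda$. Take the larger of the two constants.
\end{proof}

The only weak Harnack inequality used in the proof of Theorem~\ref{main} is (K2); if its constant does not depend on $\Omega$, neither does $C_s$.

\begin{theorem}\label{endpoint}
Let $Q\ge1$, $\sigma>\min\{L+1,2\lambda\}$ and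
\[
q^*=\frac{\kappa\delta p}{p+(\kappa-1)\delta}.
\]
\begin{itemize}
\item[(a)] There is a constant $C$ such that for every $Q$-quasisuperharmonic $u\ge0$ in $\Omega$, every ball $B$ of radius $r$ with $\sigma B\subset\Omega$, and $m_B=\operatorname{ess\,inf}_Bu$, for all $t>0$,
\[
\frac{\mu(\{x\in2B:u>t\})}{\mu(2B)}\le C\Big(\frac{m_B}t\Big)^{\kappa\delta},
\qquad
\frac{\mu(\{x\in2B:r g_u>t\})}{\mu(2B)}\le C\Big(\frac{m_B}t\Big)^{q^*}.
\]
\item[(b)] Both estimates are optimal: in unweighted $\mathbf R^n$, $n>p$, $\kappa=n/(n-p)$, the function $|x|^{(p-n)/\delta}=|x|^{-n/(\kappa\delta)}$ is in no Lorentz space $L^{\kappa\delta,a}$ with $a<\infty$ near $0$ (in particular not in $L^{\kappa\delta}$), and its gradient, which is comparable to $|x|^{-n/q^*}$, is in no $L^{q^*,a}$ with $a<\infty$ near $0$.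
\item[(c)] Let $s>0$. In unweighted $\mathbf R^n$, $n>p$, inequality \eqref{wh} holds, in every open set $\Omega$, for all $Q$-quasisuperharmonic functions $u\ge0$ in $\Omega$ and all balls $B$ with $6LB\subset\Omega$, with $C_s$ independent of $u$ and $B$, if and only if $s<\kappa\delta(Q,p)$.
\end{itemize}
\end{theorem}

Section~\ref{idea} explains the main idea on an explicit example. Sections~\ref{prelim}--\ref{chains} prove Theorem~\ref{main}, and Section~\ref{end} proves Theorem~\ref{endpoint}.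

\section{The exponent $\delta$ and the main idea}\label{idea}

This section is heuristic, except for the identity \eqref{alg}, which is used throughout.

\subsection{An extremal function and the right comparison}

A natural way to exploit \eqref{qsm} is to raise $u$ on a set $\{u<t\}$, leaving it unchanged on $\{u\ge t\}$. To see which competitor to use, consider first a power in $\mathbf R^3$.

\emph{Example.} Let $p=2$, $n=3$, $Q=\frac43$. Then \eqref{delta} reads $\delta(2-\delta)=\frac34$, so $\delta=\frac12$, and the power in (K3) is $u=|x|^{-2}$, which we consider in all of $\mathbf R^3$. Fix $t=r^{-2}$, so that $\{u<t\}=\{|x|>r\}$. In this set the harmonic function with the same boundary values, decaying at infinity, is $(r|x|)^{-1}=t^{1/2}u^{1/2}$, and it lies above $u$. The energies are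
\[
\int_{|x|>r}|\nabla u|^2\,dx=16\pi\int_r^\infty s^{-4}\,ds=\frac{16\pi}{3r^3},
\qquad
\int_{|x|>r}|\nabla (t^{1/2}u^{1/2})|^2\,dx=\frac{4\pi}{r^2}\int_r^\infty s^{-2}\,ds=\frac{4\pi}{r^3}.
\]
Their quotient is $\frac43=Q$, for every $r$.

This is the general picture. Put
\[
\beta=\frac\delta{p-1},\qquad b=p(1-\beta),
\]
and let $a=(n-p)/\delta$, $u=|x|^{-a}$ in $\mathbf R^n$, $n>p$. Then $u^\beta=|x|^{-A}$ with $A=(n-p)/(p-1)$ is $p$-harmonic outside the origin. With $t=r^{-a}$, with $\omega$ the area of the unit sphere, and using $n-p=a\delta=A(p-1)$,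
\[
\int_{|x|>r}|\nabla u|^p\,dx=\frac{\omega a^p\,r^{n-p-ap}}{ap-(n-p)}=\frac{\omega a^{p-1}r^{n-p-ap}}{p-\delta},
\qquad
\int_{|x|>r}|\nabla(t^{1-\beta}u^\beta)|^p\,dx=\omega A^{p-1}r^{n-p-ap}.
\]
The quotient is $\big(\frac{p-1}\delta\big)^{p-1}\frac1{p-\delta}$, which equals $Q$ by \eqref{delta}. So the defining equation of $\delta$ says that the energy of $u=|x|^{(p-n)/\delta}$ in $\{u<t\}$ is exactly $Q$ times the least possible one among functions that equal $t$ on $\{u=t\}$ and decay at infinity, and that the best competitor is $t^{1-\beta}u^\beta$. This suggests testing \eqref{qsm} in general with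
\[
\varphi_t=(t^{1-\beta}u^\beta-u)_+ .
\]

\subsection{One level is not enough; all levels are}\label{toy}

Let $Q>1$, so that $0<\beta<1$. Let us ignore boundary terms, that is, pretend that every $\varphi_t$, $t>0$, is an admissible test function for a positive $u$. Since the gradient of $t^{1-\beta}u^\beta$ is $\beta(t/u)^{1-\beta}g_u$, we would get
\begin{equation}\label{onelevel}
\int_{u<t}g_u^p\,d\mu\le Q\beta^p\int_{u<t}\Big(\frac tu\Big)^bg_u^p\,d\mu,\qquad t>0.
\end{equation}
For a single $t$ this is of little use: where $u$ is close to $t$ the factor $Q\beta^p(t/u)^b$ is less than $1$ (see \eqref{alg}), but where $u$ is much smaller than $t$ it is large, and the right-hand side cannot be absorbed. Now multiply \eqref{onelevel} by $t^{-\tau-1}$, with $\tau>b$, and integrate over $t\in(0,\infty)$. By Tonelli's theorem, a point at which $u$ has the value $s$ contributes with the weight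
\[
\int_s^\infty t^{-\tau-1}\,dt=\frac{s^{-\tau}}\tau
\quad\text{on the left,}\qquad
Q\beta^ps^{-b}\int_s^\infty t^{b-\tau-1}\,dt=\frac{Q\beta^p}{\tau-b}\,s^{-\tau}
\quad\text{on the right.}
\]
Thus the \emph{same} integral appears on both sides:
\[
\frac1\tau\int u^{-\tau}g_u^p\,d\mu\le\frac{Q\beta^p}{\tau-b}\int u^{-\tau}g_u^p\,d\mu ,
\]
and it can be absorbed as soon as $Q\beta^p\tau<\tau-b$, i.e.\ $\tau>b/(1-Q\beta^p)$. By \eqref{delta}, $Q\beta^p=\frac{\delta}{(p-1)(p-\delta)}$, so that, for $Q>1$,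
\begin{equation}\label{alg}
1-Q\beta^p=\frac{p(p-1-\delta)}{(p-1)(p-\delta)}=\frac b{p-\delta}\in(0,1),\qquad 0<b<p-\delta .
\end{equation}
Hence the condition is precisely $\tau>p-\delta$. In the example, $\beta=\frac12$, $b=1$, $Q\beta^2=\frac13$, and one compares $\frac1\tau$ with $\frac1{3(\tau-1)}$, so that the condition is $\tau>\frac32=p-\delta$.

With a cutoff function there are boundary terms, and absorption then bounds the weighted energy $\int u^{\alpha-p}g_u^p$, $\alpha=p-\tau<\delta$, by $\int u^\alpha$ over a larger ball (Lemma~\ref{cacc}). The Sobolev inequality for $u^{\alpha/p}$ turns this into a bound for $\int u^{\kappa\alpha}$, and $\kappa\alpha$ can be any number below $\kappa\delta$.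

\begin{remark}\label{growth-remark}
Let $Q>1$.

(a) The same inequality \eqref{onelevel} limits the growth of the energy of truncations: if $\int_{u<t}g_u^p\,d\mu=t^\gamma$ for all $t>0$, with $\gamma>b$, then \eqref{onelevel} reads $t^\gamma\le Q\beta^p\gamma t^\gamma/(\gamma-b)$, that is, $\gamma\le b/(1-Q\beta^p)=p-\delta$. A version of this is what survives at the endpoint (Lemma~\ref{growth}).

(b) The choice of $\beta$ is the best one for this argument. With an arbitrary $\beta\in(0,Q^{-1/p})$ and $b=p(1-\beta)$ the argument works for $\tau>f(\beta):=p(1-\beta)/(1-Q\beta^p)$. The condition $f'(\beta)=0$ is $1=Q\beta^{p-1}(p-(p-1)\beta)$, which is \eqref{delta} with $\delta=(p-1)\beta$, and which has only this solution in $(0,1)$. Since $f(0)=p$, $f(\beta)\to\infty$ as $\beta\to Q^{-1/p}$, and $f=p-\delta<p$ at the critical point, this is the minimum.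
\end{remark}

\section{Tools}\label{prelim}

\textbf{Doubling.} If $y\in B(x,R)$ and $0<r\le R$, then $\mu(B(x,R))\le C(R/r)^D\mu(B(y,r))$ for some $D>0$ depending only on the doubling constant. For fixed $\tau\in(0,1]$, a $\tau R$-separated subset of a ball of radius $R$ has at most $C(\tau)$ points; hence every subset of such a ball can be covered by at most $C(\tau)$ balls of radius $\tau R$ centered in the subset.

\textbf{Calculus} (see e.g.\ \cite[Ch.~2]{BB}).
\begin{itemize}
\item[(F1)] $g_u=g_v$ a.e.\ on $\{u=v\}$; $g_u=0$ a.e.\ on each level set of $u$; and $g_{F(u)}=|F'(u)|g_u$ a.e.\ if $F$ is Lipschitz and piecewise $C^1$ on an interval containing the values of $u$.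
\item[(F2)] If $0\le\eta\le1$ is Lipschitz, then $(1-\eta)g_u+\eta g_v+|v-u|g_\eta$ is a $p$-weak upper gradient of $(1-\eta)u+\eta v$. (On $p$-almost every curve, differentiate the absolutely continuous function $(1-\eta)u+\eta v$.)
\end{itemize}

\textbf{Sobolev inequality.} Let $0\le w\in N^{1,p}(X)$ have bounded support and let $B$ have radius $r$. Since $M_{\kappa p}(w,B)\le w_B+M_{\kappa p}(|w-w_B|,B)$ and $w_B\le M_p(w,B)$, \eqref{poincare} gives
\begin{equation}\label{sobolev}
M_{\kappa p}(w,B)\le M_p(w,B)+Cr\,M_p(g_w,\lambda B).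
\end{equation}

\textbf{Iteration.} The following lemma is used to remove terms on larger balls. Part (b) is the hole-filling trick.

\begin{lemma}\label{iter}
Let $a_0<b_0$, $\gamma>0$ and $K\ge0$.

(a) Let $Z:[a_0,b_0]\to[0,\infty)$ be bounded, let $0\le\vartheta<1$, and suppose that $Z(a)\le\vartheta Z(a')+K(a'-a)^{-\gamma}$ whenever $a_0\le a<a'\le b_0$. Then $Z(a_0)\le C(\vartheta,\gamma)K(b_0-a_0)^{-\gamma}$.

(b) Let $a_0>0$, let $I$ be a finite measure on $B(x,b_0)$, write $B_a=B(x,a)$, let $N\ge0$, and suppose that $I(B_a)\le N\,I(B_{a'}\setminus B_a)+K(a'-a)^{-\gamma}$ whenever $a_0\le a<a'\le b_0$. Then $I(B_{a_0})\le C(N,\gamma)K(b_0-a_0)^{-\gamma}$.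
\end{lemma}

\begin{proof}
(a) Choose $\nu\in(0,1)$ with $\vartheta\nu^{-\gamma}<1$ and put $a_i=a_0+(1-\nu^i)(b_0-a_0)$, so that $a_{i+1}-a_i=(1-\nu)\nu^i(b_0-a_0)$. Iterating $j$ times,
\[
Z(a_0)\le\vartheta^jZ(a_j)+K\big((1-\nu)(b_0-a_0)\big)^{-\gamma}\sum_{i<j}(\vartheta\nu^{-\gamma})^i .
\]
Let $j\to\infty$. (b) Add $N\,I(B_a)$ to both sides, divide by $1+N$, and use (a) with $Z(a)=I(B_a)$ and $\vartheta=N/(1+N)$.
\end{proof}

\section{The sharp Caccioppoli inequality and reverse H\"older inequalities}\label{caccsec}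

We now carry out the argument of Section~\ref{toy} with a cutoff. The cutoff $\eta$ produces, besides a harmless term with $g_\eta$, an energy term with weight $1-\eta$ and a constant larger than $1$. It lives on an annulus and is removed by hole filling. The order matters: at a fixed level the term with $(t/u)^b$ cannot be absorbed, so the hole can be filled only after the integration over $t$.

\begin{lemma}\label{cacc}
Let $Q>1$, $0<\alpha<\delta$, let $u\ge0$ be $Q$-quasisuperharmonic in $\Omega$, $\varepsilon>0$, $v=u+\varepsilon$, $\overline B(x,R)\subset\Omega$ and $0<\rho<R$. Then for all $j>\varepsilon$,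
\[
\int_{B(x,\rho)\cap\{v<j\}}v^{\alpha-p}g_v^p\,d\mu\le\frac C{(R-\rho)^p}\int_{B(x,R)}v^\alpha\,d\mu,\qquad C=C(p,Q,\alpha).
\]
\end{lemma}

\begin{proof}
Write $B_a=B(x,a)$. Let $k=2j$ and $v_k=\min\{v,k\}=\min\{u,k-\varepsilon\}+\varepsilon$. This is a $Q$-quasisuperminimizer with $\varepsilon\le v_k\le k$. Put $G=g_{v_k}$, so $G=0$ a.e.\ on $\{v\ge k\}$, and
\[
\tau=p-\alpha>p-\delta>b,\qquad \omega=(v^{-\tau}-k^{-\tau})_+ .
\]

\emph{One level.} For $0<t\le k$ let $F_t(s)=t^{1-\beta}s^\beta$ if $0<s<t$ and $F_t(s)=s$ if $s\ge t$. Then $F_t(s)\ge s$, with strict inequality if and only if $s<t$. Let $\rho\le\rho_1<\rho_2\le R$ and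
\[
\eta(y)=\min\Big\{1,\frac{(\rho_2-d(x,y))_+}{\rho_2-\rho_1}\Big\},\qquad S=\{\eta>0\}=B_{\rho_2}.
\]
Since $v_k\ge\varepsilon$ is bounded, $F_t$ is Lipschitz on $[\varepsilon,\infty)$, and $\overline B(x,R)$ is compact in $\Omega$, the function $\varphi_t=\eta(F_t(v_k)-v_k)\ge0$ belongs to $N^{1,p}_0(\Omega)$; moreover $\{\varphi_t\ne0\}=S\cap\{v<t\}$. As $v_k+\varphi_t=(1-\eta)v_k+\eta F_t(v_k)$, (F1) and (F2) give a.e.\ on $S\cap\{v<t\}$
\[
g_{v_k+\varphi_t}\le\big[(1-\eta)+\eta\beta(t/v)^{1-\beta}\big]G+t^{1-\beta}v^\beta g_\eta .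
\]
Let $\theta>0$. By $(a+c)^p\le(1+\theta)a^p+C_\theta c^p$ and the convexity of $a\mapsto a^p$, \eqref{qsm} yields
\[
\int_{S\cap\{v<t\}}G^p\,d\mu\le Q(1+\theta)\int_{S\cap\{v<t\}}\Big[(1-\eta)+\eta\beta^p\Big(\frac tv\Big)^b\Big]G^p\,d\mu+C_\theta Q\int_{S\cap\{v<t\}}t^bv^{\beta p}g_\eta^p\,d\mu .
\]

\emph{All levels.} Multiply by $t^{-\tau-1}$, integrate over $t\in(0,k)$ and use Tonelli's theorem. Only points with $v<k$ contribute, and for $v<k$,
\begin{gather*}
\int_v^kt^{-\tau-1}\,dt=\frac\omega\tau,\qquad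
v^{-b}\int_v^kt^{b-\tau-1}\,dt=\frac{v^{-\tau}-v^{-b}k^{b-\tau}}{\tau-b}\le\frac\omega{\tau-b},\\
v^{\beta p}\int_v^kt^{b-\tau-1}\,dt\le\frac{v^{\beta p+b-\tau}}{\tau-b}=\frac{v^\alpha}{\tau-b},
\end{gather*}
where we used $v^{-b}\ge k^{-b}$ and $\beta p+b=p$. Let $I(E)=\int_EG^p\omega\,d\mu$. After multiplication by $\tau$ we obtain
\[
I(S)\le Q(1+\theta)\int_S(1-\eta)G^p\omega\,d\mu+q_1\int_S\eta G^p\omega\,d\mu+C\int_Sg_\eta^pv^\alpha\,d\mu,\qquad
q_1=\frac{Q(1+\theta)\beta^p\tau}{\tau-b}.
\]
By \eqref{alg}, $Q\beta^p\tau<\tau-b$ is equivalent to $\tau b/(p-\delta)>b$, i.e.\ to $\tau>p-\delta$, which holds because $\alpha<\delta$. Hence we can fix $\theta>0$, depending only on $p$, $Q$ and $\alpha$, such that $q_1<1$.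

\emph{Filling the hole.} Since $v_k\ge\varepsilon$, $I(B_R)\le\varepsilon^{-\tau}\int_{B_R}G^p\,d\mu<\infty$, so we may subtract $q_1I(S)$. As $1-\eta=0$ on $B_{\rho_1}$ and $g_\eta\le(\rho_2-\rho_1)^{-1}$,
\[
(1-q_1)I(B_{\rho_1})\le(1-q_1)I(S)\le Q(1+\theta)I(B_{\rho_2}\setminus B_{\rho_1})+\frac C{(\rho_2-\rho_1)^p}\int_{B_R}v^\alpha\,d\mu .
\]
If $\int_{B_R}v^\alpha\,d\mu=\infty$, there is nothing to prove. Otherwise divide by $1-q_1$ and apply Lemma~\ref{iter}(b) on $[\rho,R]$ to get $I(B_\rho)\le C(R-\rho)^{-p}\int_{B_R}v^\alpha\,d\mu$. On $\{v<j\}=\{v<k/2\}$ we have $k^{-\tau}\le2^{-\tau}v^{-\tau}$, so $\omega\ge(1-2^{-\tau})v^{\alpha-p}$, and $G=g_v$ there.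
\end{proof}

\begin{remark}\label{sharp}
Both hypotheses on the exponents are used. $Q>1$ means $\beta<1$; for $Q=1$ the functions $\varphi_t$ vanish. And the lemma fails for $\alpha=\delta$: if $u=|x|^{(p-n)/\delta}$ in the unit ball of $\mathbf R^n$, $n>p$, then $v^\delta$ is comparable to $|x|^{p-n}$ near $0$, hence integrable, while $v^{\delta-p}|\nabla v|^p$ is comparable to $|x|^{-n}$.
\end{remark}

\begin{lemma}\label{rh}
Let $Q>1$, $0<\alpha<\delta$, let $u\ge0$ be $Q$-quasisuperharmonic in $\Omega$ and $\overline B(x,2\lambda\rho)\subset\Omega$. Then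
\[
M_{\kappa\alpha}(u,B(x,\rho))\le C\,M_\alpha(u,B(x,2\lambda\rho)).
\]
\end{lemma}

\begin{proof}
We may assume that $\int_{B(x,2\lambda\rho)}u^\alpha\,d\mu<\infty$, since otherwise there is nothing to prove. Let $v=u+\varepsilon$, $j>\varepsilon>0$ and $w=\min\{v,j\}^{\alpha/p}$. Since $s\mapsto s^{\alpha/p}$ is Lipschitz on $[\varepsilon,j]$, $g_w^p=(\alpha/p)^pv^{\alpha-p}g_v^p$ a.e.\ on $\{v<j\}$ and $g_w=0$ a.e.\ elsewhere. Multiply $w$ by a Lipschitz cutoff that equals $1$ on $B(x,\lambda\rho)$ and vanishes off $B(x,\frac32\lambda\rho)$. The product belongs to $N^{1,p}(X)$ and has the same values and minimal gradient as $w$ in $B(x,\lambda\rho)$. By \eqref{sobolev}, Lemma~\ref{cacc} with radii $\lambda\rho$ and $2\lambda\rho$, $w^p\le v^\alpha$, and doubling,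
\[
M_{\kappa p}(w,B(x,\rho))\le M_p(w,B(x,\rho))+C\rho\,M_p(g_w,B(x,\lambda\rho))\le C\,M_\alpha(v,B(x,2\lambda\rho))^{\alpha/p}.
\]
Let $j\to\infty$ (monotone convergence), raise to the power $p/\alpha$, and let $\varepsilon\to0$ (dominated convergence on the right, $u\le v$ on the left).
\end{proof}

\begin{lemma}\label{small}
Let $Q>1$ and $0<s<\kappa\delta$. There are $C$ and $\nu\in(0,1]$ such that for every $Q$-quasisuperharmonic $u\ge0$ in $\Omega$ and every ball $B(x,\rho_1)$ with $B(x,6L\rho_1)\subset\Omega$,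
\begin{equation}\label{smallballs}
M_s(u,B(x,\nu\rho_1))\le C\operatorname*{ess\,inf}_{B(x,\rho_1)}u .
\end{equation}
\end{lemma}

\begin{proof}
Let $q_0$ be as in (K2), and choose an integer $\ell\ge1$ with $\alpha_0:=s\kappa^{-\ell}\le q_0$. By Jensen's inequality, (K2) also holds with the exponent $\alpha_0$. Put $\nu=2(2\lambda)^{-\ell}\le1$. Apply Lemma~\ref{rh} successively on $B(x,(2\lambda)^i\nu\rho_1)$, $i=0,1,\dots,\ell-1$, with $\alpha=s\kappa^{-1-i}$; these exponents are at most $s/\kappa<\delta$, which is where $s<\kappa\delta$ is used. The closed balls involved lie in $\overline B(x,2\rho_1)\subset B(x,6L\rho_1)\subset\Omega$. Since $(2\lambda)^\ell\nu\rho_1=2\rho_1$, we conclude with (K2) that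
\[
M_s(u,B(x,\nu\rho_1))\le C\,M_{\alpha_0}(u,B(x,2\rho_1))\le C\operatorname*{ess\,inf}_{B(x,\rho_1)}u .\qedhere
\]
\end{proof}

\section{Chains and the proof of Theorem~\ref{main}}\label{chains}

Lemma~\ref{small} concerns small concentric balls. To pass to $2B$ on the left and to $B$ on the right we need to compare infima over different small balls, and therefore to join points of $2B$ by chains that stay well inside $\sigma B$. There are two ways to do this: along quasiconvexity curves, which needs $\sigma>L+1$, or with the Poincar\'e inequality itself, which needs $\sigma>2\lambda$.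

Let $B=B(x_0,r)$, $\sigma B\subset\Omega$, and put
\begin{equation}\label{radii}
a=\min\{L+1,2\lambda\}<\sigma,\qquad\sigma'=\frac{a+\sigma}2,\qquad\rho_1=\min\Big\{\frac{\sigma-\sigma'}{6L},1\Big\}r .
\end{equation}
If $y\in\sigma'B$, then $B(y,6L\rho_1)\subset\sigma B\subset\Omega$. Note that $a\ge2$, so $2B\subset\sigma'B$, and that $\rho_1/r$ is a constant.

\begin{lemma}\label{chain}
Any $x,z\in2B$ can be joined by a chain $x=y_0,\dots,y_n=z$ in $\sigma'B$ with $d(y_i,y_{i+1})\le\rho_1$ and $n\le N$, where $N$ does not depend on $B$, $x$, $z$.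
\end{lemma}

\begin{proof}
\emph{Case $a=L+1$.} Join $x$ to $x_0$ by a curve of length at most $L\,d(x,x_0)$. If a point $y$ divides it into pieces of lengths $l_1$ (from $x$) and $l_2$, then $d(y,x_0)\le l_2$ and $d(y,x_0)\le d(x,x_0)+l_1$, so
\[
2d(y,x_0)\le d(x,x_0)+l_1+l_2\le(1+L)d(x,x_0)<2(L+1)r .
\]
Thus the curve lies in $B(x_0,(L+1)r)\subset\sigma'B$. Points along it at spacing at most $\rho_1$ form a chain, and at most $2Lr/\rho_1+2$ of them are needed. Do the same for $z$.

\emph{Case $a=2\lambda$.} Let $\rho'=\rho_1/3$, and let $A$ be the set of $y\in\sigma'B$ that can be reached from $x$ by a finite chain in $\sigma'B$ with steps $<\rho'$. If $y,y'\in\sigma'B$ and $d(y,y')<\rho'$, then either both or neither belong to $A$. We first show that $2B\subset A$, by applying the Poincar\'e inequality to a function that equals the characteristic function of $A$ in $B(x_0,2\lambda r)$. Let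
\[
\eta(y)=\min\Big\{1,\frac{(\sigma'r-d(y,x_0))_+}{(\sigma'-2\lambda)r}\Big\},\qquad f=\eta\ \text{on }A,\quad f=0\ \text{on }X\setminus A .
\]
We claim that $|f(y)-f(y')|\le|\eta(y)-\eta(y')|$ if $d(y,y')<\rho'$. For $y,y'\in\sigma'B$ this follows from the previous observation; if $y'\notin\sigma'B$, then $f(y')=\eta(y')=0$ and $0\le f(y)\le\eta(y)$. Hence $f$ is locally Lipschitz, bounded and boundedly supported, and its pointwise Lipschitz constant $\limsup_{y'\to y}|f(y)-f(y')|/d(y,y')$, which is an upper gradient of $f$, vanishes on $B(x_0,2\lambda r)$, where $\eta=1$. The Poincar\'e inequality on $2B$, whose dilated ball is $B(x_0,2\lambda r)$, shows that $f$ is a.e.\ constant in $2B$, where it is the characteristic function of $A$. As $A\supset B(x,\rho')\cap2B$ has positive measure in $2B$, we get $\mu(2B\setminus A)=0$. But $2B\setminus A$ is open, since $y\in2B\setminus A$ implies $B(y,\rho')\cap A=\emptyset$. Hence $2B\subset A$.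

It remains to bound the length of the chain. Let $Y$ be a maximal $\rho'$-separated subset of $\sigma'B$; by doubling, $\#Y\le N_0$ with $N_0$ independent of $B$. Replace each point of a chain from $x$ to $z$ by a point of $Y$ at distance $<\rho'$. Consecutive points are now at distance $<3\rho'=\rho_1$. Delete loops, so that at most $N_0$ points remain, and add the endpoints $x$ and $z$.
\end{proof}

\begin{lemma}\label{infcomp}
Let $Q\ge1$, let $u\ge0$ be $Q$-quasisuperharmonic in $\Omega$, $\sigma B\subset\Omega$, and let $\rho_1$ be as in \eqref{radii}. Then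
\begin{equation}\label{inf}
\operatorname*{ess\,inf}_{B(x,\rho_1)}u\le C\operatorname*{ess\,inf}_Bu\qquad\text{for all }x\in2B .
\end{equation}
\end{lemma}

\begin{proof}
For consecutive points of a chain as in Lemma~\ref{chain}, $B(y_i,\rho_1)\subset B(y_{i+1},2\rho_1)$, and these balls have comparable measures. Since $B(y_{i+1},6L\rho_1)\subset\Omega$, (K2) gives
\[
\operatorname*{ess\,inf}_{B(y_i,\rho_1)}u\le M_{q_0}(u,B(y_i,\rho_1))\le C\,M_{q_0}(u,B(y_{i+1},2\rho_1))\le C\operatorname*{ess\,inf}_{B(y_{i+1},\rho_1)}u .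
\]
Iterating at most $N$ times, $\operatorname{ess\,inf}_{B(x,\rho_1)}u\le C\operatorname{ess\,inf}_{B(z,\rho_1)}u$ for all $x,z\in2B$. Cover $B$ by finitely many balls $B(z_i,\rho_1)$ with $z_i\in B$, and use $\operatorname{ess\,inf}_Bu\ge\min_i\operatorname{ess\,inf}_{B(z_i,\rho_1)}u$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{main}]
Let $\rho=\nu\rho_1\le r$, with $\nu$ from Lemma~\ref{small}. By \eqref{smallballs} and \eqref{inf}, $M_s(u,B(x,\rho))\le C\operatorname{ess\,inf}_Bu$ for all $x\in2B$. Since $\rho/r$ is a constant, $2B$ can be covered by a bounded number of balls $B(x_i,\rho)\subset3B$ with $x_i\in2B$. Summing,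
\[
\int_{2B}u^s\,d\mu\le C\mu(3B)\big(\operatorname*{ess\,inf}_Bu\big)^s\le C\mu(2B)\big(\operatorname*{ess\,inf}_Bu\big)^s .\qedhere
\]
\end{proof}

\section{The endpoint}\label{end}

At the endpoint Lemma~\ref{cacc} is false (Remark~\ref{sharp}). What can be expected is the growth $\int_{u<t}g_u^p\,d\mu\le Ct^{p-\delta}$ of Remark~\ref{growth-remark}(a). Combined with the Sobolev inequality for $\min\{u,t\}$, which bounds $t^p\mu(\{u\ge t\})^{1/\kappa}$ by the energy, this is exactly enough for a weak-type estimate. But the exponent $p-\delta$ comes out only if nothing is lost in the argument: a factor $1+\theta$ or a hole-filling constant would change it. So at high levels we need test functions \emph{without cutoff}, and hence a function that vanishes on the boundary of a ball. Multiplying $u$ by a cutoff would destroy \eqref{qsm}; instead we lower $u$ outside a smaller ball by solving an obstacle problem. The price is that low levels have to be controlled separately; there losses in constants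 do no harm. Outside the smaller ball the modified function is a subminimizer, and this makes it bounded there by a multiple of the infimum of $u$.

\subsection{Reduction}

\begin{proposition}\label{local}
Let $Q\ge1$, let $u\ge0$ be $Q$-quasisuperharmonic in $\Omega$, $B'=B(x,\rho)$ with $B(x,12L\rho)\subset\Omega$, and $m=\operatorname{ess\,inf}_{2B'}u$. Then for all $t>0$,
\[
\mu(B'\cap\{u\ge t\})\le C\Big(\frac mt\Big)^{\kappa\delta}\mu(B'),\qquad
\mu(B'\cap\{\rho g_u>t\})\le C\Big(\frac mt\Big)^{q^*}\mu(B').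
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{endpoint}(a), given Proposition~\ref{local}]
Let $\rho_1$ be as in \eqref{radii} and $\rho=\rho_1/2$. For $x\in2B$ we have $B(x,12L\rho)\subset\Omega$, and $\operatorname{ess\,inf}_{B(x,2\rho)}u\le Cm_B$ by \eqref{inf}. Cover $2B$ by boundedly many balls $B(x_i,\rho)\subset3B$ with $x_i\in2B$, apply Proposition~\ref{local} to each and sum; for the gradient, $\{rg_u>t\}=\{\rho g_u>t\rho/r\}$, where $\rho/r$ is a constant.
\end{proof}

The rest of this section, up to Section~\ref{optimal}, proves Proposition~\ref{local}. By Theorem~\ref{main} with $\sigma=6L$ if $Q>1$, and by (K1) if $Q=1$, applied to the ball $2B'$ and the exponent $s=\delta<\kappa\delta$,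
\begin{equation}\label{start}
\frac1{\mu(4B')}\int_{4B'}u^\delta\,d\mu\le Cm^\delta .
\end{equation}
If $m=\infty$, the proposition is trivial. If $m=0$, then $u=0$ a.e.\ in $4B'$, hence $g_u=0$ a.e.\ there, and it is trivial again. So let $0<m<\infty$; then $u<\infty$ a.e.\ in $4B'$. Put
\[
U=2B',\qquad \overline{B'}=\overline B(x,\rho),\qquad G=U\setminus\overline{B'},\qquad u_k=\min\{u,k\}
\]
with $k>0$. The function $u_k$ is a $Q$-quasisuperminimizer in $\Omega$. The constants below do not depend on $k$. Let $0\le\tilde u\in N^{1,p}(X)$ be the product of $u_k$ and a Lipschitz cutoff with values in $[0,1]$ that equals $1$ on $U$ and has compact support in $\Omega$.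

\subsection{Localization by an obstacle problem}

\begin{lemma}\label{loc}
There is $\hat u\in N^{1,p}_0(U)$ such that $\hat u\ge0$, $\hat u\le u_k$ a.e.\ in $U$, $\hat u=u_k$ on $\overline{B'}$, and
\begin{itemize}
\item[(a)] $\hat u$ is a $Q$-quasisuperminimizer in $U$;
\item[(b)] $\hat u$ is a subminimizer off $\overline{B'}$: $\int_{\varphi>0}g_{\hat u}^p\,d\mu\le\int_{\varphi>0}g_{\hat u-\varphi}^p\,d\mu$ for all $0\le\varphi\in N^{1,p}_0(X\setminus\overline{B'})$.
\end{itemize}
\end{lemma}

\begin{proof}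
\emph{Construction.} Let $0\le\eta_0\le1$ be Lipschitz with $\eta_0=1$ on $\frac98B'$ and $\eta_0=0$ off $\frac32B'$; then $u_k\eta_0$, extended by $0$, belongs to $N^{1,p}(X)$. Minimize $\int_Gg_v^p\,d\mu$ among all $v$ with $v-u_k\eta_0\in N^{1,p}_0(G)$ and $v\le u_k$ a.e.\ in $G$. Passing to $-v$, this is an obstacle problem in the bounded open set $G$, whose complement contains $B'$ and so has positive capacity. The class of competitors is nonempty, as it contains $u_k\eta_0$. Hence, if $G\ne\emptyset$, there is a minimizer $\hat u$ (\cite{KM}; \cite[Theorem~7.2]{BB}). Set $\hat u=u_k\eta_0$ on $X\setminus G$ (in all of $X$, if $G=\emptyset$). Since $u_k\eta_0\ge0$, the negative part of $\hat u$ is at most $|\hat u-u_k\eta_0|$, so it vanishes off $G$. Hence $\hat u_+$ is also admissible, and its energy is not larger. We may thus assume $\hat u\ge0$. The first assertions follow, because $\eta_0=0$ off $U$ and $\eta_0=1$ on $\overline{B'}$.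

If $v\in N^{1,p}(X)$ is such that $v-\hat u$ vanishes off $G$ and $v\le u_k$ a.e.\ in $G$, then $v$ is admissible and $\int_Gg_{\hat u}^p\,d\mu\le\int_Gg_v^p\,d\mu$. Since $g_v=g_{\hat u}$ a.e.\ on $\{v=\hat u\}$ and all energies are finite,
\begin{equation}\label{min}
\int_{v\ne\hat u}g_{\hat u}^p\,d\mu\le\int_{v\ne\hat u}g_v^p\,d\mu
\end{equation}
(trivially so if $G=\emptyset$).

\emph{(a)} Let $0\le\varphi\in N^{1,p}_0(U)$, $S=\{\varphi>0\}$ and $w=\hat u+\varphi$. We treat the part of $w$ below $u_k$ with the minimality of $\hat u$, and the part above with \eqref{qsm} for $u_k$. Let $v=\hat u+\min\{\varphi,\tilde u-\hat u\}$, which is $\min\{w,u_k\}$ in $U$. The function $v-\hat u=\min\{\varphi,\tilde u-\hat u\}$ vanishes on $\overline{B'}\cap U$, where $\hat u=\tilde u$, and on $X\setminus U$, where $\varphi=\hat u=0\le\tilde u$. So \eqref{min} applies. Up to null sets $\{v\ne\hat u\}=S\cap\{\hat u<u_k\}$, and we get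
\[
\int_{S\cap\{\hat u<u_k\}}g_{\hat u}^p\,d\mu\le\int_{S\cap\{\hat u<u_k\}}g_v^p\,d\mu .
\]
Next, $(\varphi-(\tilde u-\hat u))_+$, which equals $(w-u_k)_+$ in $U$ and $0$ off $U$, belongs to $N^{1,p}_0(U)\subset N^{1,p}_0(\Omega)$. Testing \eqref{qsm} for $u_k$ with it gives
\[
\int_{w>u_k}g_{u_k}^p\,d\mu\le Q\int_{w>u_k}g_w^p\,d\mu ,
\]
where $\{w>u_k\}$ is understood as a subset of $U$. Up to null sets, $\{w>u_k\}\subset S$, $S\cap\{\hat u=u_k\}\subset\{w>u_k\}$ and $S\cap\{w\le u_k\}\subset\{\hat u<u_k\}$. Further, in $U$, $v=w$ on $\{w\le u_k\}$ and $v=u_k$ on $\{w>u_k\}$. Therefore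
\begin{align*}
\int_Sg_{\hat u}^p\,d\mu
&\le\int_{S\cap\{\hat u<u_k\}}g_v^p\,d\mu+\int_{S\cap\{\hat u=u_k\}}g_{u_k}^p\,d\mu\\
&=\int_{S\cap\{w\le u_k\}}g_w^p\,d\mu+\int_{w>u_k}g_{u_k}^p\,d\mu
\le Q\int_Sg_w^p\,d\mu .
\end{align*}

\emph{(b)} Let $v=(\hat u-\varphi)_+\le\hat u$. Then $\hat u-v=\min\{\varphi,\hat u\}$ vanishes off $G$, and \eqref{min} applies. Here $\{v\ne\hat u\}=\{\varphi>0,\ \hat u>0\}$, $g_v\le g_{\hat u-\varphi}$ a.e., and $g_{\hat u}=0$ a.e.\ on $\{\hat u=0\}$.
\end{proof}

\subsection{The localized function away from $B'$}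

\begin{lemma}\label{subcacc}
If $B(y,r_2)\cap\overline{B'}=\emptyset$, $0<r_1<r_2$ and $h\ge0$, then
\begin{equation}\label{sc}
\int_{B(y,r_1)}g_{(\hat u-h)_+}^p\,d\mu\le\frac C{(r_2-r_1)^p}\int_{B(y,r_2)}(\hat u-h)_+^p\,d\mu .
\end{equation}
\end{lemma}

\begin{proof}
For $r_1\le a<a'\le r_2$ test Lemma~\ref{loc}(b) with $\varphi=\eta(\hat u-h)_+$, where $0\le\eta\le1$, $\eta=1$ on $B(y,a)$, $\eta=0$ off $B(y,a')$ and $g_\eta\le(a'-a)^{-1}$. On $\{\hat u>h\}$ we have $\hat u-\varphi=(1-\eta)\hat u+\eta h$, so $g_{\hat u-\varphi}\le(1-\eta)g_{\hat u}+(\hat u-h)g_\eta$. With $I(E)=\int_{E\cap\{\hat u>h\}}g_{\hat u}^p\,d\mu$ this gives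
\[
I(B(y,a))\le2^pI(B(y,a')\setminus B(y,a))+\frac{2^p}{(a'-a)^p}\int_{B(y,r_2)}(\hat u-h)_+^p\,d\mu ,
\]
and Lemma~\ref{iter}(b) applies.
\end{proof}

\begin{lemma}\label{sup}
There is a constant $C_0\ge1$, independent of $k$, such that $\hat u\le C_0m$ a.e.\ on $X\setminus\frac32B'$.
\end{lemma}

\begin{proof}
\emph{First step.} If $B_R=B(y,R)$ satisfies $B_R\cap\overline{B'}=\emptyset$, then
\begin{equation}\label{suppp}
\operatorname*{ess\,sup}_{B(y,R/2)}\hat u\le C\,M_p(\hat u,B_R).
\end{equation}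
Let $H>0$ and, for $i\ge0$,
\[
r_i=\tfrac R2(1+2^{-i}),\quad r_i'=\tfrac12(r_i+r_{i+1}),\quad h_i=H(1-2^{-i}),\quad
Y_i=\frac1{\mu(B_R)}\int_{B(y,r_i)}(\hat u-h_i)_+^p\,d\mu .
\]
Let $w_i=\eta_i(\hat u-h_{i+1})_+$, where $0\le\eta_i\le1$, $\eta_i=1$ on $B(y,r_{i+1})$, $\eta_i=0$ off $B(y,r_i')$ and $g_{\eta_i}\le C2^i/R$. By \eqref{sc} with radii $r_i'<r_i$ and level $h_{i+1}$, and since $h_{i+1}\ge h_i$,
\[
\int_Xg_{w_i}^p\,d\mu\le C2^{ip}R^{-p}\mu(B_R)Y_i .
\]
Hence \eqref{sobolev} on $B_R$ gives $M_{\kappa p}(w_i,B_R)^p\le C2^{ip}Y_i$. On $B(y,r_i)\cap\{\hat u>h_{i+1}\}$ we have $\hat u-h_i>2^{-i-1}H$, so the measure of this set, outside which $w_i=0$, is at most $(2^{i+1}/H)^p\mu(B_R)Y_i$. Put $\epsilon=1-1/\kappa>0$. H\"older's inequality yields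
\[
Y_{i+1}\le M_p(w_i,B_R)^p\le M_{\kappa p}(w_i,B_R)^p\Big(\frac{2^{p(i+1)}Y_i}{H^p}\Big)^{\epsilon}\le K c_1^iY_i^{1+\epsilon},\qquad K=C_1H^{-p\epsilon},
\]
with $c_1>1$ and $C_1$ independent of $H$. If $KY_0^\epsilon\le c_1^{-1/\epsilon}$, then $Y_i\le Y_0c_1^{-i/\epsilon}$ for all $i$, by induction:
\[
Y_{i+1}\le Kc_1^i\,Y_0^{1+\epsilon}c_1^{-i(1+\epsilon)/\epsilon}=(KY_0^\epsilon)\,Y_0\,c_1^{-i/\epsilon}\le Y_0c_1^{-(i+1)/\epsilon}.
\]
The condition is $Y_0\le c_0H^p$ with $c_0=C_1^{-1/\epsilon}c_1^{-1/\epsilon^2}$. Note that $Y_0=M_p(\hat u,B_R)^p$. If $Y_0=0$, \eqref{suppp} is trivial; otherwise choose $H^p=Y_0/c_0$. Then $Y_i\to0$, so $\hat u\le H$ a.e.\ in $B(y,R/2)$, which is \eqref{suppp}.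

\emph{Second step.} Under the same assumption,
\begin{equation}\label{supd}
\operatorname*{ess\,sup}_{B(y,R/2)}\hat u\le C\,M_\delta(\hat u,B_R).
\end{equation}
This is needed since \eqref{start} only controls the power $\delta<p$. Let $\Lambda(a)=\operatorname{ess\,sup}_{B(y,a)}\hat u\le k$. For $R/2\le a<a'\le R$ apply \eqref{suppp} to $B(z,a'-a)\subset B(y,a')$, $z\in B(y,a)$. With $\hat u^p\le\Lambda(a')^{p-\delta}\hat u^\delta$ a.e.\ in $B(y,a')$, doubling and Young's inequality,
\[
\Lambda(a)\le C\Big(\frac R{a'-a}\Big)^{D/p}\Lambda(a')^{1-\delta/p}M_\delta(\hat u,B_R)^{\delta/p}\le\tfrac12\Lambda(a')+C\Big(\frac R{a'-a}\Big)^{D/\delta}M_\delta(\hat u,B_R).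
\]
Lemma~\ref{iter}(a) on $[R/2,R]$ gives \eqref{supd}.

\emph{Conclusion.} Let $d(y,x)\ge\frac32\rho$ and $R=\rho/4$; then $B(y,R)\cap\overline{B'}=\emptyset$. If $d(y,x)\ge\frac94\rho$, then $\hat u=0$ in $B(y,R)$. Otherwise $B(y,R)\subset4B'$, and since $\hat u\le u$ a.e.\ in $U$ and $\hat u=0$ off $U$, doubling and \eqref{start} give $M_\delta(\hat u,B(y,R))\le C\,M_\delta(u,4B')\le Cm$. Now use \eqref{supd} and cover $X\setminus\frac32B'$ by countably many balls $B(y,\rho/8)$ with such centers $y$.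
\end{proof}

\subsection{Low levels}

Let $C_0$ be as in Lemma~\ref{sup}, $t_0=C_0m$, which does not depend on $k$, and
\[
\psi(t)=\int_{\hat u<t}g_{\hat u}^p\,d\mu,\qquad t>0.
\]

\begin{lemma}\label{low}
$\psi(t_0)\le Cm^p\rho^{-p}\mu(B')$.
\end{lemma}

\begin{proof}
\emph{In $\frac74B'$.} For $\frac74\rho\le a<a'\le2\rho$ test Lemma~\ref{loc}(a) with $\varphi=\eta(t_0-\hat u)_+$, where $0\le\eta\le1$, $\eta=1$ on $B(x,a)$, $\eta=0$ off $B(x,a')\subset U$ and $g_\eta\le(a'-a)^{-1}$. On $\{\hat u<t_0\}$ we have $\hat u+\varphi=(1-\eta)\hat u+\eta t_0$, so $g_{\hat u+\varphi}\le(1-\eta)g_{\hat u}+t_0g_\eta$. With $I(E)=\int_{E\cap\{\hat u<t_0\}}g_{\hat u}^p\,d\mu$,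
\[
I(B(x,a))\le2^pQ\,I(B(x,a')\setminus B(x,a))+2^pQ\,\frac{t_0^p\mu(2B')}{(a'-a)^p},
\]
so Lemma~\ref{iter}(b) and doubling give $I(\frac74B')\le Cm^p\rho^{-p}\mu(B')$.

\emph{In $U\setminus\frac74B'$.} Cover this set by boundedly many balls $B(y,\rho/8)$ with $y\in U\setminus\frac74B'$. Then $B(y,\rho/4)\cap\frac32B'=\emptyset$, and \eqref{sc} with $h=0$ together with Lemma~\ref{sup} gives
\[
\int_{B(y,\rho/8)}g_{\hat u}^p\,d\mu\le C\rho^{-p}\int_{B(y,\rho/4)}\hat u^p\,d\mu\le Cm^p\rho^{-p}\mu(B').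
\]

\emph{Off $U$}, $\hat u=0$, and hence $g_{\hat u}=0$ a.e.
\end{proof}

\subsection{Sharp growth of the energy}

\begin{lemma}\label{growth}
For $t\ge t_0$,
\[
\psi(t)\le C\Big(\frac t{t_0}\Big)^{p-\delta}\psi(t_0).
\]
\end{lemma}

\begin{proof}
Since $\hat u\in N^{1,p}_0(U)$, we can test Lemma~\ref{loc}(a) with $F(\hat u)-\hat u$ for any Lipschitz, piecewise $C^1$ function $F$ on $[0,\infty)$ with $F(0)=0$ and $F(s)\ge s$; no cutoff is needed. Let $t>t_0$.

\emph{Case $Q>1$.} We use the competitor of Section~\ref{idea} above the level $t_0$, and a linear one below. Let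
\[
F_t(s)=\begin{cases}(t/t_0)^{1-\beta}s,&0\le s\le t_0,\\ t^{1-\beta}s^\beta,&t_0\le s\le t,\\ s,&s\ge t.\end{cases}
\]
This function is Lipschitz, and $F_t(s)>s$ exactly for $0<s<t$. Since $g_{\hat u}=0$ a.e.\ on $\{\hat u=0\}$, we obtain
\begin{equation}\label{psi1}
\psi(t)\le Q\Big(\frac t{t_0}\Big)^b\psi(t_0)+Q\beta^pt^bA(t),\qquad
A(t)=\int_{t_0\le\hat u<t}\hat u^{-b}g_{\hat u}^p\,d\mu .
\end{equation}
Here $A(t)\le t_0^{-b}\int_Xg_{\hat u}^p\,d\mu<\infty$. Now express $\psi$ through $A$. Let $J(t)=\int_{t_0}^ts^{b-1}A(s)\,ds$. By Tonelli's theorem,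
\[
bJ(t)=\int_{t_0\le\hat u<t}\hat u^{-b}g_{\hat u}^p\,(t^b-\hat u^b)\,d\mu=t^bA(t)-(\psi(t)-\psi(t_0)).
\]
Inserting $\psi(t)=t^bA(t)-bJ(t)+\psi(t_0)\ge t^bA(t)-bJ(t)$ in \eqref{psi1} gives
\[
(1-Q\beta^p)t^bA(t)\le bJ(t)+Q(t/t_0)^b\psi(t_0).
\]
By \eqref{alg}, $1-Q\beta^p=b/(p-\delta)$, so
\begin{equation}\label{ode}
t^bA(t)\le(p-\delta)J(t)+C\Big(\frac t{t_0}\Big)^b\psi(t_0)\qquad\text{for every }t>t_0 .
\end{equation}
The function $A$ is monotone and bounded, so $J$ is locally absolutely continuous with $tJ'(t)=t^bA(t)$ for a.e.\ $t$. Hence, for a.e.\ $t>t_0$,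
\[
\big(t^{-(p-\delta)}J(t)\big)'=t^{-(p-\delta)-1}\big(tJ'(t)-(p-\delta)J(t)\big)\le Ct_0^{-b}\psi(t_0)\,t^{b-(p-\delta)-1}.
\]
As $b<p-\delta$ and $J(t_0)=0$, integration gives $J(t)\le C(t/t_0)^{p-\delta}\psi(t_0)$. Finally, by \eqref{ode} and $b<p-\delta$,
\[
\psi(t)\le t^bA(t)+\psi(t_0)\le C\Big(\frac t{t_0}\Big)^{p-\delta}\psi(t_0).
\]

\emph{Case $Q=1$.} Here $\delta=p-1$ and $\beta=1$, and we use a first variation instead. For small $h>0$ let $F(0)=0$, let $F$ have slope $1+h(t-t_0)$ on $(0,t_0)$ and slope $1-ht_0$ on $(t_0,t)$, and let $F(s)=s$ for $s\ge t$; this is continuous at $t$, since $t_0(1+h(t-t_0))+(t-t_0)(1-ht_0)=t$. Then $F(s)>s$ for $0<s<t$, and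
\[
\psi(t)\le(1+h(t-t_0))^p\psi(t_0)+(1-ht_0)^p(\psi(t)-\psi(t_0)),
\]
with equality for $h=0$. Hence the right derivative of the right-hand side at $h=0$ is nonnegative; dividing it by $p$ we get $(t-t_0)\psi(t_0)-t_0(\psi(t)-\psi(t_0))\ge0$. That is, $\psi(t)\le(t/t_0)\psi(t_0)$, and $p-\delta=1$.
\end{proof}

\subsection{Proof of Proposition~\ref{local}}

\begin{proof}[Proof of Proposition~\ref{local}]
\emph{The function.} Let $t\ge t_0$, choose $k>t$, and let $\hat u_t=\min\{\hat u,t\}$. By Lemmas~\ref{low} and~\ref{growth},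
\begin{equation}\label{energy}
\int_Xg_{\hat u_t}^p\,d\mu=\psi(t)\le C\,t^{p-\delta}m^\delta\rho^{-p}\mu(B').
\end{equation}
On $B'$ we have $\hat u=u_k$, so $\hat u_t=\min\{u,t\}$, and \eqref{start} gives
\[
M_p(\hat u_t,B')^p\le\frac{t^{p-\delta}}{\mu(B')}\int_{B'}u^\delta\,d\mu\le Ct^{p-\delta}m^\delta .
\]
By \eqref{sobolev} on $B'$,
\[
t\Big(\frac{\mu(B'\cap\{u\ge t\})}{\mu(B')}\Big)^{1/(\kappa p)}\le M_{\kappa p}(\hat u_t,B')\le M_p(\hat u_t,B')+C\rho\Big(\frac{\psi(t)}{\mu(\lambda B')}\Big)^{1/p}\le C\,t^{1-\delta/p}m^{\delta/p}.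
\]
Dividing by $t$ and raising to the power $\kappa p$, we get $\mu(B'\cap\{u\ge t\})\le C(m/t)^{\kappa\delta}\mu(B')$. For $t<t_0=C_0m$ this holds trivially after enlarging $C$.

\emph{The gradient.} We have to show that, for every $\xi>0$, $\mu(B'\cap\{g_u>\xi\})\le CX_\xi^{-q^*}\mu(B')$, where $X_\xi=\xi\rho/m$. If $X_\xi<1$ this is trivial. Otherwise split at the level $t=mX_\xi^{\,p/(p-\delta+\kappa\delta)}\ge m$. Choose $k>t$; then $g_u=g_{\hat u}$ a.e.\ on $B'\cap\{u<t\}$. Hence
\[
\int_{B'\cap\{u<t\}}g_u^p\,d\mu\le\psi(t)\le C\,t^{p-\delta}m^\delta\rho^{-p}\mu(B')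
\]
by \eqref{energy} if $t\ge t_0$, and by $\psi(t)\le\psi(t_0)$, Lemma~\ref{low} and $t\ge m$ otherwise. Together with the estimate already proved,
\begin{align*}
\frac{\mu(B'\cap\{g_u>\xi\})}{\mu(B')}
&\le\frac{\mu(B'\cap\{u\ge t\})}{\mu(B')}+\frac1{\xi^p\mu(B')}\int_{B'\cap\{u<t\}}g_u^p\,d\mu\\
&\le C\Big(\frac tm\Big)^{-\kappa\delta}+C\Big(\frac tm\Big)^{p-\delta}X_\xi^{-p}.
\end{align*}
The choice of $t$ balances the two terms: $(t/m)^{-\kappa\delta}=X_\xi^{-\kappa\delta p/(p-\delta+\kappa\delta)}=X_\xi^{-q^*}$, and the exponent of $X_\xi$ in the second term is $\frac{p(p-\delta)}{p-\delta+\kappa\delta}-p=-q^*$.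
\end{proof}

This completes the proof of Theorem~\ref{endpoint}(a).

\subsection{Optimality}\label{optimal}

\begin{proof}[Proof of Theorem~\ref{endpoint}(b),(c)]
Let $\kappa=n/(n-p)$. Then $(n-p)/\delta=n/(\kappa\delta)$, and
\[
\frac n{q^*}=\frac{n\,(p+(\kappa-1)\delta)}{\kappa\delta p}=\frac{n-p}{\delta p}\Big(p+\frac{p\delta}{n-p}\Big)=\frac{n-p}\delta+1 .
\]
So $u=|x|^{(p-n)/\delta}$, which is $Q$-quasisuperharmonic in the unit ball by (K3), equals $|x|^{-n/(\kappa\delta)}$, and $|\nabla u|$ is a multiple of $|x|^{-n/q^*}$. Near $0$, the distribution function of $|x|^{-n/q}$ is a multiple of $t^{-q}$ for large $t$. Membership in $L^{q,a}$, $a<\infty$, would require the convergence of $\int^\infty t^a(t^{-q})^{a/q}\,\frac{dt}t=\int^\infty\frac{dt}t$, which diverges. This proves (b). In (c), \eqref{wh} holds for $0<s<\kappa\delta$ by Theorem~\ref{main} with $\sigma=6L$ if $Q>1$ and by (K1) if $Q=1$. For $s\ge\kappa\delta$ it fails by (K3): take $\Omega$ to be the unit ball, $u=|x|^{(p-n)/\delta}$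 and a ball $B$ centered at $0$ with $6LB\subset\Omega$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{BB} A. Bj\"orn and J. Bj\"orn, \emph{Nonlinear Potential Theory on Metric Spaces}, EMS, 2011.
\bibitem{BMO} \emph{BMO, integrability, Harnack and Caccioppoli inequalities for quasiminimizers}, \texttt{http://www.numdam.org/article/AIHPC\_2010\_\_27\_6\_1489\_0.pdf}.
\bibitem{KM} Kinnunen and Martio, Illinois J. Math. 46 (2002).
\end{thebibliography}

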